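# Covering a triangle-free graph by $\lfloor n/4\rfloor+1$ trees

## 1. Counting edges suggests $\lfloor n/4\rfloor+1$

All graphs are finite, undirected, without loops and multiple edges. We write $|G|$ for the number of vertices and $e(G)$ for the number of edges. The girth is the length of a shortest cycle.

**Definition (tree number).** A *tree decomposition* of $G$ is a family of subtrees of $G$ whose edge sets partition $E(G)$. The least number of trees in such a family is the *tree number* $\tau(G)$.

(This has nothing to do with the decompositions into bags that define treewidth.) We allow a subtree to be a single vertex; subtrees without edges are discarded when we count. So if $k$ pairwise edge-disjoint subtrees cover all edges, then $\tau(G)\le k$. A tree with at least one edge has tree number $1$. A cycle has tree number $2$: it is not a tree, and it is a path plus one edge.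

How large can $\tau(G)$ be if $G$ is connected, has $n$ vertices and contains no triangle? One guesses by counting edges. A subtree has at most $n-1$ edges, and Mantel's theorem says that a triangle-free graph has at most $\lfloor n^2/4\rfloor$ edges. So the densest graphs force $\lceil\lfloor n^2/4\rfloor/(n-1)\rceil$ trees, and one guesses that no graph needs more.

Let us compute this number for $n\ge2$. Write $n=4p+i$ with $0\le i\le 3$, so $\lfloor n/4\rfloor+1=p+1$. The difference $(p+1)(n-1)-\lfloor n^2/4\rfloor$ is

* $i=0$: $(p+1)(4p-1)-4p^2=3p-1$,
* $i=1$: $(p+1)4p-(4p^2+2p)=2p$,
* $i=2$: $(p+1)(4p+1)-(2p+1)^2=p$,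
* $i=3$: $(p+1)(4p+2)-(2p+1)(2p+2)=0$.

Since $n\ge2$, we have $p\ge1$ when $i\le1$. In every case the difference is at least $0$ and less than $n-1$. Hence
$$\Big\lfloor \frac{n^2}{4}\Big\rfloor\le\Big(\Big\lfloor\frac n4\Big\rfloor+1\Big)(n-1)\quad\text{and}\quad \Big\lceil\frac{\lfloor n^2/4\rfloor}{n-1}\Big\rceil=\Big\lfloor\frac n4\Big\rfloor+1\qquad(n\ge2). \tag{1}$$

So the guess is $\tau(G)\le\lfloor n/4\rfloor+1$. We test it.

For $n\le3$ a connected triangle-free graph is a tree, and the guess says $1$. For $n=4$ it is a tree or the cycle $C_4$ (a chord would create a triangle); the guess says $2$, and $\tau(C_4)=2$.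

For $n=5,6,7$ the guess still says $2$; we try the densest graphs. In $K_{2,3}$ with sides $\{a_1,a_2\}$, $\{b_1,b_2,b_3\}$, take $a_1b_1,a_1b_2,a_1b_3,a_2b_1$ and the path $b_2a_2b_3$. In $K_{3,3}$, take the tree $a_1b_1,a_1b_2,a_1b_3,a_2b_1,a_3b_2$; the other four edges form the path $b_2a_2b_3a_3b_1$. In $K_{3,4}$ there are $12$ edges on $7$ vertices, so both trees must be spanning trees. It works: one tree is the path $b_3a_1b_1a_2b_2a_3b_4$, and the remaining edges form the path $b_1a_3b_3a_2b_4a_1b_2$.

For $n=8$ the graph $K_{4,4}$ has $16>2\cdot7$ edges, so it needs at least $3$ trees, which is the guessed value.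

## 2. Chains of cycles: the same number for a different reason

The reason behind the guess is wrong. Take two disjoint 4-cycles joined by one edge: $n=8$, and there are only $9\le 14$ edges, so edge counting asks for two trees. But three are needed. In general:

**Proposition 1.** Let $g\ge4$ and $n\ge g$. There is a connected graph with $n$ vertices and girth $g$ that has no tree decomposition into fewer than $\lfloor n/g\rfloor+1$ trees.

*Proof.* Write $n=gm+r$ with $m\ge1$ and $0\le r<g$. Take disjoint $g$-cycles $Q_1,\dots,Q_m$, join $Q_i$ to $Q_{i+1}$ by one edge for $1\le i<m$, and attach $r$ pendant vertices. The graph is connected, has $n$ vertices, and its only cycles are the $Q_i$, so its girth is $g$.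

Take any tree decomposition. For a tree $T$ in it let $a_T$ be the number of cycles $Q_i$ that contain an edge of $T$. No tree contains all edges of a cycle, so each $Q_i$ has edges in at least two trees, and $\sum_T a_T\ge 2m$.

Now contract each $Q_i$ to a point and ignore the pendant vertices; what remains is a path with $m$ vertices, whose edges are the $m-1$ linking edges. If $a_T\ge1$, the image of $T$ is a connected part of this path containing at least $a_T$ of its vertices, so $T$ contains at least $a_T-1$ linking edges. The trees are edge-disjoint, hence $\sum_{T:\,a_T\ge1}(a_T-1)\le m-1$. The number of trees with $a_T\ge1$ is therefore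
$$\sum_{T:\,a_T\ge1}a_T-\sum_{T:\,a_T\ge1}(a_T-1)\ \ge\ 2m-(m-1)=m+1=\lfloor n/g\rfloor+1.\qquad\blacksquare$$

So a dense graph can need $\lfloor n/4\rfloor+1$ trees because it has many edges, and a sparse one because its cycles are far apart. A proof of the guess has to handle both, and everything in between. That the guess survives both is a reason to believe it.

The problem comes from "The Tree Number Of A Graph With A Given Girth" (doi:10.1007/bf01848836). Known bounds for connected $G$ are $\tau(G)\le\lceil|G|/2\rceil$ in general, $\tau(G)\le\lceil|G|/g\rceil+1$ for girth $g\ge5$, and $\tau(G)\le\lceil(|G|-1)/3\rceil+1$ for girth $4$. The conjecture is that $\tau(G)\le|G|/4+1$ for girth $4$, and the task is to prove or disprove it. It is true: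

**Theorem B.** Every connected triangle-free graph $G$ satisfies $\tau(G)\le\lfloor|G|/4\rfloor+1$.

**Theorem C.** Let $g\ge4$. Every connected graph $G$ with no cycle of length less than $g$ satisfies $\tau(G)\le\lfloor|G|/g\rfloor+1$. For all $n\ge g$ there is a connected $n$-vertex graph of girth $g$ with $\tau=\lfloor n/g\rfloor+1$.

Both follow from a general criterion.

**Theorem A.** Let $\mathcal C$ be a class of graphs closed under taking connected induced subgraphs. Let $s:\mathbb Z_{\ge1}\to\mathbb Z_{\ge0}$ satisfy

* (S) $s(a)+s(b)\le s(a+b)$ for all $a,b\ge1$;
* (D) if $H\in\mathcal C$ is connected, $N=|H|\ge2$, and $h\ge0$ is an integer with $e(H)\ge h(N-1)+1$, then $h\le s(N)$.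

Then every connected $G\in\mathcal C$ satisfies $\tau(G)\le s(|G|)+1$.

Condition (D) is the edge count in disguise: it says exactly that $e(H)\le(s(N)+1)(N-1)$ for all connected $H\in\mathcal C$ with $N=|H|\ge2$. Indeed, (D) with $h=s(N)+1$ gives this inequality. Conversely, the inequality and $e(H)\ge h(N-1)+1$ give $h(N-1)<(s(N)+1)(N-1)$, so $h\le s(N)$. Condition (S) takes care of the chains. So the theorem says: if edge counting never forces more than $s(N)+1$ trees, and $s$ is superadditive, then $s(n)+1$ trees are enough.

## 3. Matroid unions give forests, and forests are not trees

Recall the matroid facts we need. A matroid on a finite set $E$ has independent sets; all maximal independent subsets of $X\subseteq E$ have the same size, the rank $r(X)$; a basis is a maximal independent set of $E$; a circuit is a minimal dependent set; a loop is an element that is dependent alone. If $I$ is independent and $I+f$ is not, then $I+f$ contains a unique circuit $C$, and $f\in C$. For each $x\in C$ the set $I+f-x$ is then independent, since a circuit inside it would be a circuit of $I+f$ other than $C$.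

In the forest matroid of a graph, the independent sets are the edge sets of forests. A set of edges that forms a connected graph on $N$ vertices has rank $N-1$, and ranks add over vertex-disjoint pieces.

**Matroid union theorem (Edmonds, Nash-Williams).** If $M_1,\dots,M_k$ are matroids on a finite set $E$ with rank functions $r_j$, then the sets $F_1\cup\dots\cup F_k$ with $F_j$ independent in $M_j$ are the independent sets of a matroid $M$, with rank function
$$r_M(X)=\min_{A\subseteq X}\Bigl(|X\setminus A|+\sum_j r_j(A)\Bigr). \tag{2}$$

The $F_j$ may be taken disjoint, since subsets of independent sets are independent.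

The first approach one tries is to take $k=\lfloor n/4\rfloor+1$ copies of the forest matroid of a triangle-free graph $G$ with $n$ vertices. By (2), $E(G)$ is independent in the union as soon as $|A|\le k\,r(A)$ for every $A\subseteq E(G)$. If $A$ has components on $N_1,N_2,\dots$ vertices, then Mantel's theorem and (1) give
$$|A|\le\sum_i\lfloor N_i^2/4\rfloor\le\sum_i(\lfloor N_i/4\rfloor+1)(N_i-1)\le k\,r(A).$$
So $G$ splits into $\lfloor n/4\rfloor+1$ *forests*. This proves the guess with "forest" in place of "tree", and it stops exactly there: nothing makes the forests connected. The chain of $m$ quadrilaterals splits into two forests (drop one edge from each $Q_i$; the dropped edges form the second forest) but needs $m+1$ trees.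

The repair is to fix vertex sets. If $V_j\subseteq V(G)$ is fixed, a forest inside $G[V_j]$ with $|V_j|-1$ edges is automatically a tree with vertex set $V_j$. So let $M_j$ be the matroid of forests contained in $E(G[V_j])$; edges not inside $V_j$ are loops of $M_j$. As long as our sets stay bases of the union, forests are trees.

For example, let $G=C_4$, $V_1=V(G)$, and let $V_2$ be the two ends of one edge $xy$. The only non-loop of $M_2$ is $xy$. The union has rank $4$, and all of $E(G)$ is a basis: $xy$ together with the path formed by the other three edges. If instead $V_2$ is a single vertex, the union has rank $3$, and $E(G)$ is a circuit.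

The price is that the sets $V_j$ have to be chosen well, and sometimes changed. Here is the change in the smallest case.

## 4. The border move on two quadrilaterals

Let $Q_1=a_1a_2a_3a_4$ and $Q_2=b_1b_2b_3b_4$ be 4-cycles joined by the edge $a_1b_1$. With $s(n)=\lfloor n/4\rfloor$ we may use $k=s(8)+1=3$ trees. Suppose we hold the following badly chosen family:

* $T_1$, with edges $a_1a_2,\ a_1a_4,\ a_3a_4,\ a_1b_1,\ b_1b_2,\ b_2b_3,\ b_3b_4$;
* $T_2$, the single edge $b_1b_4$;
* $T_3$, the single vertex $b_2$.

Only $f_0=a_2a_3$ is uncovered. No tree can take it: $T_1$ already contains both ends, and $T_2,T_3$ contain neither. Around $f_0$ we see the set $Z=V(Q_1)$. One tree passes through all of $Z$, and the two others sit in $Q_2$. Inside $Q_2$ we thus have two trees for their own use, which is $s(4)+1$. They can cover $Q_2$ without the help of $T_1$: let them be the path $B=b_1b_2b_3b_4$ and the edge $b_1b_4$, and cut $T_1$ down to $a_1a_2,a_1a_4,a_3a_4,a_1b_1$. The same edges are covered as before, but $b_1$ is now a leaf of the first tree.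

Next, move the border edge $a_1b_1$ from the first tree to $B$. Nothing is gained yet, but $B$ now reaches $a_1$. The uncovered edge $a_2a_3$ does not contain $a_1$. However, we can choose which edge of $Q_1$ stays uncovered: let the first tree be $Q_1-a_1a_2$. Then $B$ can also take $a_1a_2$. The result is
$$\{a_2a_3,a_3a_4,a_4a_1\},\qquad b_4b_3b_2b_1a_1a_2,\qquad b_1b_4,$$
three trees with $3+5+1=9$ edges.

The proof of Theorem A makes each part of this happen in general. A matroid circuit will supply the set $Z$ and the freedom to choose the uncovered edge. Conditions (D) and (S) will show that some component of $G-Z$ holds enough trees, and induction will rearrange that component.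

## 5. Proof of Theorem A: an uncovered edge and its circuit

We use induction on $n=|G|$. For $n=1$ there is no edge and nothing to prove. Let $n\ge2$ and $k=s(n)+1$. Consider families $(T_1,\dots,T_k)$ of pairwise edge-disjoint nonempty subtrees of $G$, single vertices allowed. Choose one that covers the maximum number of edges, and suppose for contradiction that an edge $f_0$ is uncovered. Write
$$V_j=V(T_j),\qquad L(v)=\{j:v\in V_j\},\qquad I=\bigcup_jE(T_j).$$
Let $M_j$ be the matroid on $E(G)$ of forests contained in $E(G[V_j])$, with rank function $r_j$, and let $M$ be the union matroid. The rank of $M_j$ is $|V_j|-1$, and $E(T_j)$ is a basis of $M_j$.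

**Step 1. Find the circuit.** The purpose is to get a set of edges that we may exchange freely. The set $I$ is independent in $M$ and $|I|=\sum_j(|V_j|-1)=\sum_jr_j(E(G))$, which is the largest size an independent set of $M$ can have. So $I$ is a basis of $M$, and $I+f_0$ contains a unique circuit $C$, with $f_0\in C$.

**Step 2. Any edge of $C$ can be the uncovered one.** Let $f\in C$. We claim that
$$I+f_0-f\ \text{ is a disjoint union of edge sets } F_1,\dots,F_k\ \text{ of trees with vertex sets exactly } V_1,\dots,V_k. \tag{3}$$
The set $I+f_0-f$ is independent in $M$, so it splits into disjoint forests $F_j\subseteq E(G[V_j])$. Each has $|F_j|\le|V_j|-1$, and the total is $|I|=\sum_j(|V_j|-1)$, so equality holds for every $j$. A forest in $G[V_j]$ with $|V_j|-1$ edges is a tree with vertex set $V_j$ (a single vertex if $|V_j|=1$).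

**Step 3. The ends of an edge of $C$ lie in the same trees.** Let $f=uv\in C$; we show $L(u)=L(v)$. The family in (3) covers as many edges as the original one, so it is also maximum, and it does not cover $f$. If $u\in V_j$ but $v\notin V_j$, then $F_j+f$ is the edge set of a tree, and replacing $F_j$ by it covers one more edge, a contradiction. The same argument applies with $u$ and $v$ exchanged.

**Step 4. The size of $C$.** We show
$$\sum_jr_j(C)=|C|-1. \tag{4}$$
Since $C$ is a circuit, $r_M(C)=|C|-1$. By (2) there is $A\subseteq C$ with $|C|-1=|C\setminus A|+\sum_jr_j(A)$, that is, $|A|=\sum_jr_j(A)+1$. A set that is independent in $M$ has at most $\sum_j r_j(A)$ elements inside $A$, so $A$ is dependent. A circuit has no proper dependent subset, so $A=C$, and this is (4).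

**Step 5. The graph formed by $C$ is connected.** We need this so that one list of trees serves all of $C$. Let $C_1,C_2,\dots$ be the edge sets of the components of the graph formed by $C$, with vertex sets $Z_1,Z_2,\dots$. By Step 3, walking along edges of $C_i$, all vertices of $Z_i$ have a common list $J_i$. If $j\in J_i$, all of $C_i$ lies in $G[V_j]$ and $r_j(C_i)=|Z_i|-1$. If $j\notin J_i$, all edges of $C_i$ are loops of $M_j$ and $r_j(C_i)=0$. So $\sum_jr_j(C_i)=|J_i|(|Z_i|-1)$. Ranks add over the vertex-disjoint sets $C_i$, so (4) becomes
$$\sum_i\bigl(|C_i|-|J_i|(|Z_i|-1)\bigr)=1.$$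
Some term is positive, that is, $|C_i|>\sum_jr_j(C_i)$ for some $i$. This $C_i$ is dependent in $M$, hence $C_i=C$.

**Step 6. What we know around $C$.** Let $Z=V(C)$, $N=|Z|\ge2$, let $J$ be the common list of the vertices of $Z$, and $h=|J|$. We collect four facts.

(i) $Z\subseteq V_j$ for $j\in J$, and $V_j\cap Z=\emptyset$ for $j\notin J$. This is the meaning of $J$.

(ii) $|C|=h(N-1)+1$ by (4), since $r_j(C)=N-1$ for $j\in J$ and $r_j(C)=0$ otherwise. So $e(G[Z])\ge h(N-1)+1$. Moreover $G[Z]$ is connected, because $C$ is.

(iii) *For $j\in J$, the part $T_j[Z]$ of $T_j$ inside $Z$ is a spanning tree of $Z$ with edge set $C\cap E(T_j)$.* The set $C-f_0\subseteq I$ is the disjoint union of the sets $C\cap E(T_j)$. Each has size at most $r_j(C)$, and $\sum_j r_j(C)=h(N-1)=|C-f_0|$. So equality holds throughout: for $j\in J$, the set $C\cap E(T_j)$ is a forest on $Z$ with $N-1$ edges, a spanning tree of $Z$. The forest $T_j[Z]$ contains it, so it equals it.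

(iv) *For each $f\in C$, the set $C-f$ can be partitioned into $h$ spanning trees of $Z$.* Take the $F_j$ from (3). They cover the $h(N-1)$ edges of $C-f$. For $j\notin J$ we have $F_j\cap C=\emptyset$ by (i). For $j\in J$ the set $F_j\cap C$ is a forest on $Z$, so $|F_j\cap C|\le N-1$. The total is $h(N-1)$, so equality holds for each $j\in J$.

The case $h=0$ is allowed: then $C=\{f_0\}$, no tree meets either end of $f_0$, and (iii) and (iv) say nothing.

## 6. Some component of $G-Z$ holds more trees than it needs

**Step 7. The set $Z$ uses few trees.** The graph $G[Z]$ is connected and induced, so it is in $\mathcal C$. By (ii) and (D), $h\le s(N)$.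

If $Z=V(G)$, every nonempty $V_j$ meets $Z$, so by (i) $h=k=s(n)+1>s(N)$, a contradiction. So $Z\ne V(G)$.

**Step 8. Locate the surplus.** Let $Y_1,\dots,Y_q$ with $q\ge1$ be the vertex sets of the components of $G-Z$, and $n_i=|Y_i|$. For $j\notin J$ the tree $T_j$ avoids $Z$, so it lies inside a single $Y_i$. Let $k_i$ be the number of $j\notin J$ with $V_j\subseteq Y_i$; then $\sum_ik_i=k-h$. Since $N+\sum_in_i=n$, repeated use of (S) gives
$$k=s(n)+1\ \ge\ s(N)+\sum_is(n_i)+1\ \ge\ h+1+\sum_is(n_i).$$
Hence $\sum_ik_i\ge1+\sum_is(n_i)$, so there is an $i$ with $k_i\ge s(n_i)+1$. **Fix this $i$.**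

**Step 9. Use induction inside $Y_i$.** The graph $G[Y_i]$ is connected, belongs to $\mathcal C$, and has fewer than $n$ vertices, so $\tau(G[Y_i])\le s(n_i)+1\le k_i$. Padding with single vertices of $Y_i$ if necessary, we get $k_i$ pairwise edge-disjoint subtrees of $G[Y_i]$ that cover all its edges. Every vertex of $Y_i$ lies in at least one of them: if $n_i\ge2$, it is an end of some edge of the connected graph $G[Y_i]$; if $n_i=1$, each of the $k_i\ge1$ trees is that vertex.

## 7. Trading at the border of $Z$

**Step 10. Rebuild the family so that $Y_i$ is self-sufficient.** The trees $T_j$ with $j\in J$ may also use edges inside $Y_i$. These edges are no longer needed, and we cut them off, so that the border vertices become leaves. The new family is as follows.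

* The $k_i$ trees $T_j$ with $j\notin J$ and $V_j\subseteq Y_i$ are replaced by the $k_i$ trees of Step 9.
* All other $T_j$ with $j\notin J$ are kept.
* Each $T_j$ with $j\in J$ is replaced by a smaller tree $T_j'$. By (iii), $T_j[Z]$ is connected with vertex set $Z$. So each component $K$ of $T_j-Z$ is joined to $Z$ by exactly one edge of $T_j$: at least one because $T_j$ is connected, and two would close a cycle through $K$ and $T_j[Z]$. Also $K$ is connected and avoids $Z$, so it lies in one component of $G-Z$. For each $K\subseteq Y_i$, delete from $T_j$ all of $K$ except the end of its attaching edge. The result is $T_j'$.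

Each $T_j'$ is a tree with $T_j'[Z]=T_j[Z]$, every edge of $T_j$ not inside $Y_i$ is in $T_j'$, and every vertex of $Y_i$ in $T_j'$ is a leaf of $T_j'$, with its only neighbor in $Z$.

These $k$ trees are pairwise edge-disjoint: the trees from Step 9 have all their edges inside $Y_i$, the others have none there, and the others are subtrees of the old trees. Every edge covered before is still covered, because the edges inside $Y_i$ are all covered by the new trees. By maximality the new family is again maximum. The only trees that meet $Z$ are the $T_j'$ with $j\in J$. By (iii), the edges they cover inside $Z$ are exactly those of $C-f_0$.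

**Step 11. Cross the border.** Since $G$ is connected and $Y_i$ is a component of $G-Z$, there is an edge $b=zv$ with $z\in Z$ and $v\in Y_i$. By Step 9 one of the trees inside $G[Y_i]$ contains $v$; call it $B$. It contains no vertex of $Z$.

*Case 1: $b$ is uncovered.* Replace $B$ by the tree $B+b$. More edges are covered, a contradiction.

*Case 2: $b$ is covered.* The tree that contains $b$ meets $Z$, so it is $T_j'$ for some $j\in J$, and $v$ is a leaf of $T_j'$. Giving $b$ to $B$ would not by itself increase the number of covered edges, but it lets $B$ reach $z$, and by (iv) we may choose the missing edge of $C$ to be at $z$. Since $z\in Z=V(C)$, there is an edge $d=zz'\in C$. By (iv), partition $C-d$ into spanning trees $F_l'$ of $Z$, one for each $l\in J$. Now make three changes: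

* for every $l\in J$, replace the spanning tree $T_l'[Z]$ of $Z$ inside $T_l'$ by $F_l'$; the result is again a tree, since the rest of $T_l'$ hangs on $Z$ by single edges, as described in Step 10;
* delete the leaf $v$ and its edge $b$ from the $j$-th tree;
* replace $B$ by $B+b+d$, which is a tree: it is $B$ with the path $v\,z\,z'$ attached at $v\in B$, and $z,z'\notin B$.

The trees are again pairwise edge-disjoint: $b$ is now only in the tree that came from $B$, and $d$ lies in no $F_l'$ and in no other tree, since no other tree has edges inside $Z$. Inside $Z$, exactly the edges of $C-f_0$ were covered before, and now all of $C$ is covered. All other covered edges remain covered, including $b$. So one more edge is covered than before, a contradiction.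

Both cases are impossible, so the maximum family covers all edges of $G$, and $\tau(G)\le k=s(n)+1$. $\blacksquare$

## 8. Mantel's theorem supplies the density condition

*Proof of Theorem B.* Let $\mathcal C$ be the class of triangle-free graphs, closed under induced subgraphs, and $s(n)=\lfloor n/4\rfloor$. Condition (S) is $\lfloor a/4\rfloor+\lfloor b/4\rfloor\le\lfloor(a+b)/4\rfloor$, which is clear. For (D), let $H$ be triangle-free with $N\ge2$ vertices and $e(H)\ge h(N-1)+1$. By Mantel's theorem and (1),
$$h(N-1)<e(H)\le\lfloor N^2/4\rfloor\le(\lfloor N/4\rfloor+1)(N-1),$$
so $h\le\lfloor N/4\rfloor=s(N)$. Theorem A gives $\tau(G)\le\lfloor|G|/4\rfloor+1$ for every connected triangle-free $G$. In particular $\tau(G)\le|G|/4+1$ for every connected graph of girth $4$: the conjecture is true. $\blacksquare$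

Theorem A also recovers the bound for all connected graphs. Take all graphs and $s(n)=\lfloor(n-1)/2\rfloor$. Then (S) holds because $\lfloor\frac{a-1}2\rfloor+\lfloor\frac{b-1}2\rfloor\le\lfloor\frac{a+b-2}2\rfloor\le s(a+b)$. For (D), $h(N-1)+1\le N(N-1)/2$ forces $h<N/2$, so $h\le\lfloor(N-1)/2\rfloor$. The conclusion is $\tau(G)\le\lfloor(n-1)/2\rfloor+1=\lceil n/2\rceil$.

## 9. Larger girth: counting walks that do not turn back

*Proof of Theorem C, upper bound.* For $g=4$ this is Theorem B. Let $g\ge5$, let $\mathcal C$ be the class of graphs without cycles of length less than $g$, and $s(n)=\lfloor n/g\rfloor$. Condition (S) is clear. For (D) it suffices to show: if $H\in\mathcal C$, $N=|H|\ge2$ and $e(H)\ge h(N-1)+1$, then $N\ge gh$. For $h=0$ this is trivial, so let $h\ge1$.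

**Step 1. Pass to a subgraph of large minimum degree.** Among the subgraphs $H'$ of $H$ with $N'=|H'|\ge2$ and $e(H')\ge h(N'-1)+1$, take one with $N'$ minimal. If $N'=2$, then $e(H')\le1<h+1$, which is impossible; so $N'\ge3$. If $H'$ had a vertex of degree at most $h$, deleting it would leave $N'-1\ge2$ vertices and at least $h(N'-1)+1-h=h\bigl((N'-1)-1\bigr)+1$ edges, contradicting minimality. So every vertex of $H'$ has degree at least $h+1$.

**Step 2. Walks with the same start and end.** Call a walk *non-backtracking* if it never uses the same edge twice in immediate succession. If two different non-backtracking walks of lengths $p$ and $q$ have the same start and the same end, then there is a cycle of length at most $p+q$. Indeed, the edges of the two walks form a connected graph with at most $p+q$ edges; if it had no cycle it would be a tree, and in a tree there is only one non-backtracking walk between two given vertices. (For example, the two ways around a cycle $C_{2p}$ between opposite vertices are two such walks of length $p$.)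

**Step 3. Odd $g=2r+1$, $r\ge2$.** Fix a vertex $x$ of $H'$. There are no cycles of length at most $2r$, so by Step 2 the non-backtracking walks of length at most $r$ from $x$ have different ends. There is one of length $0$; for $i\ge1$ there are at least $(h+1)h^{i-1}$ of length $i$, since the first step has at least $h+1$ choices and each later one at least $h$. Hence
$$N'\ge1+(h+1)\sum_{i=0}^{r-1}h^i.$$
For $r=2$ the right side minus $5h$ is $1+(h+1)^2-5h=(h-1)(h-2)\ge0$, as $h$ is an integer. Passing from $r$ to $r+1$ adds $(h+1)h^r\ge2h$ to the right side, while $(2r+1)h$ grows by $2h$. So $N'\ge(2r+1)h=gh$.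

**Step 4. Even $g=2r$, $r\ge3$.** Fix an edge $xy$ of $H'$; there is one, as $e(H')\ge1$. Consider non-backtracking walks of length at most $r-1$ that start at $x$ and do not begin with the edge $xy$, and those that start at $y$ and do not begin with $yx$. There are at least $\sum_{i=0}^{r-1}h^i$ of each kind, since every step has at least $h$ choices. We claim that all their ends are different. There are no cycles of length at most $2r-1$. Two different walks of the same kind with the same end would give a cycle of length at most $2r-2$ by Step 2. If a walk from $x$ and a walk from $y$ had the same end, put the step from $y$ to $x$ in front of the first: this gives a non-backtracking walk from $y$ of length at most $r$, different from the second walk because it begins with $yx$. Step 2 gives a cycle of length at most $r+(r-1)=2r-1$, a contradiction. Hence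
$$N'\ge2\sum_{i=0}^{r-1}h^i.$$
For $r=3$ the right side minus $6h$ is $2(1+h+h^2)-6h=2(h-1)^2\ge0$. Passing from $r$ to $r+1$ adds $2h^r\ge2h$ to the right side, while $2rh$ grows by $2h$. So $N'\ge2rh=gh$.

In both cases $N\ge N'\ge gh$, that is, $h\le\lfloor N/g\rfloor=s(N)$. So (D) holds, and Theorem A gives the upper bound.

*Proof of Theorem C, sharpness.* For $n\ge g$, the graph of Proposition 1 is connected, has $n$ vertices and girth $g$, and satisfies $\tau\ge\lfloor n/g\rfloor+1$. By the upper bound just proved, equality holds. $\blacksquare$

So for every $g\ge4$ and $n\ge g$, the maximum of $\tau(G)$ over connected $n$-vertex graphs of girth $g$ is exactly $\lfloor n/g\rfloor+1$. For $g\ge5$ this sharpens the bound $\lceil n/g\rceil+1$ quoted in Section 2.
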